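# Hilbert geometries with maximal bottom of the spectrum that are not ellipsoids

## 1. The guess: only ellipsoids reach $(n-1)^2/4$

A bounded open convex set $K\subset\mathbb R^n$ carries a natural metric, the Hilbert metric. With the metric come a measure and a lowest frequency $\lambda_1(K)$. If $K$ is a ball, this is the Klein model of hyperbolic space, and we shall compute $\lambda_1=\frac{(n-1)^2}{4}$. It is known (Vernicos) that $\lambda_1(K)\le\frac{(n-1)^2}4$ for every $K$. So ellipsoids maximize $\lambda_1$, and the first guess is that nothing else does. This is a conjecture, taken from "Characterizations of hyperbolic geometry among Hilbert geometries: A survey" (https://nekf.pw/characterizationsofhyperbolic.pdf):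

**Conjecture.** If $\lambda_1(K)=\frac{(n-1)^2}4$, then $K$ is an ellipsoid.

We first make the words precise, then test the guess on the two cases that can be done by hand. Throughout $n\ge2$, and we write $N=n-1$.

**Hilbert metric.** For distinct $x,y\in K$ let the line through them meet $\partial K$ at $a,b$, in the order $a,x,y,b$. Then
$$d_K(x,y)=\frac12\ln\frac{\|b-x\|\,\|a-y\|}{\|b-y\|\,\|a-x\|}.$$

**Finsler norm.** For $p\in K$ and $v\ne0$ let $p^\pm=p\pm\tau_\pm v$, with $\tau_\pm>0$, be the points where the line $\{p+tv\}$ meets $\partial K$. Then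
$$F_K(p,v)=\frac{\|v\|}2\Big(\frac1{\|p-p^-\|}+\frac1{\|p-p^+\|}\Big)=\frac12\Big(\frac1{\tau_-}+\frac1{\tau_+}\Big),\qquad F_K(p,0)=0.\tag{1}$$
This is the infinitesimal form of $d_K$, since $d_K(p,p+tv)=\frac12\ln\frac{\tau_+(\tau_-+t)}{(\tau_+-t)\tau_-}$ has derivative $\frac12(\frac1{\tau_-}+\frac1{\tau_+})$ at $t=0^+$. From (1) we read off three rules. If $K\subset L$ then $F_L\le F_K$ on $K$, because the $\tau_\pm$ grow. Affine bijections $L$ satisfy $F_{LK}(Lp,DL\,v)=F_K(p,v)$. In particular $F_{cK}(p,v)=c^{-1}F_K(p/c,v)$ for $c>0$.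

**Busemann volume.** With $B_p=\{v:F_K(p,v)<1\}$ and $\omega_n$ the volume of the Euclidean unit ball,
$$d\mu_K(p)=\sigma_K(p)\,d\mathrm{Leb}(p),\qquad \sigma_K(p)=\frac{\omega_n}{\mathrm{Leb}(B_p)} .$$
Example: if $F_K(p,v)^2=v^TMv$ with $M$ positive definite, then $B_p$ is an ellipsoid of volume $\omega_n(\det M)^{-1/2}$, so $\sigma_K(p)=(\det M)^{1/2}$, the Riemannian density. The definition does not depend on coordinates: a linear change of variables multiplies $\mathrm{Leb}(B_p)$ and $d\mathrm{Leb}$ by the same factor.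

**Dual norm and bottom of the spectrum.** For a linear form $l$ on $T_pK$ put $\|l\|^*_K=\sup\{l(v):F_K(p,v)=1\}$. Since $F_K(p,\cdot)$ is even and homogeneous, $|l(v)|\le\|l\|_K^*F_K(p,v)$. Then
$$\lambda_1(K)=\inf_f\frac{\int_K(\|df_p\|_K^*)^2\,d\mu_K(p)}{\int_Kf^2\,d\mu_K},$$
the infimum over nonzero Lipschitz $f$ with compact support in $K$. By the rules above, $\lambda_1$ is invariant under affine bijections, so all ellipsoids have the same $\lambda_1$ as the unit ball.

## 2. The ball and the simplex by hand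

**The metric of the unit ball $B$.** Let $p=x\theta$ with $|\theta|=1$, $0\le x<1$, and $v=a\theta+v'$ with $v'\perp\theta$. Use $\nu=1/\tau$ as unknown: $p+v/\nu\in\partial B$ means $|\nu p+v|^2=\nu^2$, that is,
$$(1-x^2)\nu^2-2xa\,\nu-|v|^2=0 .$$
The two roots are $1/\tau_+$ and $-1/\tau_-$. Their difference is $2F_B(p,v)$, so
$$F_B(p,v)^2=\frac{x^2a^2+(1-x^2)|v|^2}{(1-x^2)^2}=\frac{a^2}{(1-x^2)^2}+\frac{|v'|^2}{1-x^2}.\tag{2}$$
Hence $\sigma_B=(1-x^2)^{-1}(1-x^2)^{-(n-1)/2}=(1-x^2)^{-(n+1)/2}$. Put $x=\tanh t$. Then $\partial_tp=(1-x^2)\theta$ has $F_B$-length $1$, and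
$$d\mu_B=(1-x^2)^{-\frac{n+1}2}x^{n-1}(1-x^2)\,dt\,d\theta=\sinh^{n-1}t\,dt\,d\theta .$$
Also $dt(v)=\frac a{1-x^2}$, so $\|dt\|_B^*=1$ by (2).

Write $S(t)=\sinh^{N}t$. The lower bound for $\lambda_1(B)$ is a one-dimensional inequality on each ray. We prove it with an extra weight $e^{-b}$, which costs nothing here and will be needed later.

**Lemma 1 (Hardy inequality on a ray).** Let $b$ be $C^1$ and nonincreasing on $[0,\infty)$. For every Lipschitz $\varphi$ on $[0,\infty)$ with bounded support,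
$$\int_0^\infty\varphi'^2Se^{-b}\,dt\ \ge\ \int_0^\infty\Big(\frac{N^2}4+\frac1{4(1+t)^2}\Big)\varphi^2Se^{-b}\,dt.\tag{3}$$

*Proof.* Put $W=Se^{-b}$ and let $h\ge0$ be a $C^1$ function to be chosen. From $(\varphi'+h\varphi)^2\ge0$ we get $\varphi'^2\ge-h(\varphi^2)'-h^2\varphi^2$. Integrate against $W$ and integrate by parts. The boundary terms vanish because $S(0)=0$ and $\varphi$ has bounded support. So
$$\int_0^\infty\varphi'^2W\ge\int_0^\infty\Big(h'+h\frac{W'}W-h^2\Big)\varphi^2W .$$
Here $\frac{W'}W=N\coth t-b'\ge N$, as $b'\le0$. Since $h\ge0$, the bracket is at least $h'+Nh-h^2$. With $h=\frac N2+k$ this equals $\frac{N^2}4+k'-k^2$. The choice $k=0$ already gives $\frac{N^2}4$. Trying $k=-\frac a{1+t}$ gives $k'-k^2=\frac{a-a^2}{(1+t)^2}$, which is largest for $a=\frac12$. So take $h=\frac N2-\frac1{2(1+t)}$. It is nonnegative because $N\ge1$, and the bracket is at least $\frac{N^2}4+\frac1{4(1+t)^2}$. $\square$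

**The ball has $\lambda_1(B)=\frac{N^2}4$.** Let $f$ be Lipschitz with compact support and $\varphi_\theta(t)=f(\theta\tanh t)$. Then $|\varphi_\theta'|=|df(\partial_tp)|\le\|df\|_B^*$ almost everywhere, and Lemma 1 with $b=0$, integrated over $\theta$, gives
$$\int_B(\|df\|_B^*)^2d\mu_B\ge\int_B\Big(\frac{N^2}4+\frac1{4(1+t)^2}\Big)f^2\,d\mu_B .$$
So $\lambda_1(B)\ge\frac{N^2}4$. For the upper bound take the radial function $f=\varphi(t)$ with $\varphi=S^{-1/2}\psi$, where $\psi(t)=\sin\frac{\pi(t-L)}L$ on $[L,2L]$ and $0$ elsewhere. Then $\varphi'=S^{-1/2}(\psi'-\frac N2\coth t\,\psi)$ and, after one integration by parts,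
$$\int\varphi'^2S=\int\Big(\psi'^2+\Big(\frac{N^2}4\coth^2t-\frac N{2\sinh^2t}\Big)\psi^2\Big)dt\le\Big(\frac{\pi^2}{L^2}+\frac{N^2}4\coth^2L\Big)\int\psi^2 .$$
Since $\int\varphi^2S=\int\psi^2$ and $\|df\|_B^*=|\varphi'|$, letting $L\to\infty$ gives $\lambda_1(B)\le\frac{N^2}4$.

**The simplex has $\lambda_1(T)=0$.** Let $T$ be an open simplex with barycentric coordinates $x_0,\dots,x_n>0$, $\sum x_i=1$. A tangent vector has coordinates $v_i$ with $\sum v_i=0$, and $p+tv\in T$ if and only if $x_i+tv_i>0$ for all $i$. Hence $\frac1{\tau_+}=\max_i(-\frac{v_i}{x_i})$ and $\frac1{\tau_-}=\max_i\frac{v_i}{x_i}$, and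
$$F_T(p,v)=\frac12\Big(\max_i\frac{v_i}{x_i}-\min_i\frac{v_i}{x_i}\Big).$$
Put $u_i=\ln\frac{x_i}{x_0}$. The map $p\mapsto(u_1,\dots,u_n)$ is a diffeomorphism $T\to\mathbb R^n$, with inverse $x_i=e^{u_i}/\sum_je^{u_j}$ where $u_0=0$. Since $du_i(v)=\frac{v_i}{x_i}-\frac{v_0}{x_0}$, in these coordinates $F_T=\frac12(\max_{0\le i\le n}du_i-\min_{0\le i\le n}du_i)$ with $du_0=0$. This is a fixed norm on $\mathbb R^n$, the same at every point. So $\mu_T$ is a constant multiple of Lebesgue measure $du$, and the Rayleigh quotient of $f(u/R)$ is $R^{-2}$ times that of $f(u)$. Letting $R\to\infty$ gives $\lambda_1(T)=0$.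

Both cases agree with the guess. One feature of the ball does not look like rigidity, however. Inequality (3) has a surplus $\frac1{4(1+t)^2}$ above the optimal constant. This surplus is room in which a perturbation of the ball could hide.

## 3. What a perturbation may cost along a ray

Let $K$ be close to $B$. We would like to show that $\lambda_1(K)$ is still $\frac{N^2}4$. By Vernicos' bound only "$\ge$" is at stake.

The first thing to try is pinching. If $(1-s)B\subset K\subset(1+s)B$, then $F_{(1+s)B}\le F_K\le F_{(1-s)B}$ where defined, and we could compare all the integrals with those of balls. This breaks in two places.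

First, near the boundary the comparison says nothing. In the radial direction $F_{cB}(x\theta,\theta)=\frac c{c^2-x^2}$, so the upper bound $F_{(1-s)B}$ is infinite at $x=1-s$, and the points of $K$ beyond are not covered. But the near-minimizers of the ball in Section 2 live on $t\in[L,2L]$, arbitrarily close to the boundary.

Second, even a uniform comparison with a constant factor loses the result. Suppose that along rays we had an inequality with weights $Se^{-b}$ for the energy and $Se^{b}$ for the mass, with $b>0$ constant. By Section 2 the best constant is then $e^{-2b}\frac{N^2}4$, strictly less than $\frac{N^2}4$.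

The second failure tells us what is affordable: errors that decay along the ray like $(1+t)^{-2}$, to be absorbed in the surplus.

**Lemma 2 (absorption).** Let $b(t)=\beta(1+t)^{-2}$ and let $\varphi$ be Lipschitz on $[0,\infty)$ with bounded support. If $0\le\beta\le\frac1{4N^2}$, then
$$\int_0^\infty\varphi'^2Se^{-b}\,dt\ge\frac{N^2}4\int_0^\infty\varphi^2Se^{b}\,dt.\tag{4}$$
If $0\le\beta\le\frac1{8N^2}$, then
$$\int_0^\infty\varphi'^2Se^{-b}\,dt\ge\int_0^\infty\Big(\frac{N^2}4+\frac1{16(1+t)^2}\Big)\varphi^2Se^{b}\,dt.\tag{5}$$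

*Proof.* By (3) it suffices to compare the coefficients of $\varphi^2Se^{-b}$. Since $2b\le1$ and $e^r-1\le2r$ on $[0,1]$ (by convexity, as $e-1<2$), we have $e^{2b}-1\le4b$. In the first case $4b\le\frac1{N^2(1+t)^2}$, so $\frac{N^2}4e^{2b}\le\frac{N^2}4+\frac1{4(1+t)^2}$, which gives (4). In the second case $\frac{N^2}4(e^{2b}-1)\le N^2b\le\frac1{8(1+t)^2}$ and $e^{2b}\le e^{1/4}<2$, so
$$\Big(\frac{N^2}4+\frac1{16(1+t)^2}\Big)e^{2b}\le\frac{N^2}4+\frac1{8(1+t)^2}+\frac1{8(1+t)^2}=\frac{N^2}4+\frac1{4(1+t)^2}.\qquad\square$$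

The first failure has a cure too. The ray argument uses very little: along the ray of $\theta$ we need an upper bound for $F_K$ in the one direction of the ray, and a two-sided bound for the density $\sigma_K$. Nothing forces us to use the same ellipsoid for all rays. On the ray that ends at $q\in\partial K$ we shall compare $K$ with a quadric that osculates $\partial K$ at $q$ to second order.

How well must it osculate? By (2), at distance about $\delta=1-x$ from the boundary the unit ball of $F_B$ has tangential size about $\sqrt\delta$, and $\delta\approx2e^{-2t}$. So the relevant scale on the boundary is about $e^{-t}$, and we want the second-order data of $\partial K$ to vary by at most $O((1+t)^{-2})$ on this scale. A modulus of continuity $(\ln(1/s))^{-2}$ does this.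

## 4. Bodies with a logarithmic modulus on the second derivatives of the squared gauge

**Gauge and the forms $A_y$.** Let $0\in K$, and let $g(y)=\inf\{s>0:y\in sK\}$ be the gauge of $K$, so $K=\{g<1\}$. Put $G=g^2$, which is $2$-homogeneous. If $G\in C^2(\mathbb R^n\setminus0)$, put $A_y=\frac12D^2G(y)$, a symmetric bilinear form, $0$-homogeneous in $y$. As $DG$ is $1$-homogeneous, Euler's identities give
$$DG(y)=2A_y(y,\cdot),\qquad G(y)=A_y(y,y).$$
Examples: for an ellipsoid centered at $0$, $G$ is a quadratic form and $A_y$ does not depend on $y$. For $n=2$ and $G(y)=|y|^2+\tau\frac{y_1^4}{|y|^2}$, the expansion $\frac{1}{1+s^2}=1-s^2+\dots$ of $y_1^4/|y|^2$ at $(1,s)$, the value $y_1^2$ on the first axis, and evenness in $y_2$ give $A_{e_1}=\mathrm{diag}(1+\tau,1-\tau)$, while $\frac{s^4}{1+s^2}=s^4-\dots$ at $(s,1)$ gives $A_{e_2}=I$. The osculating quadric changes from point to point.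

Norms of symmetric forms are operator norms, $\|M\|=\sup_{|v|=1}|M(v,v)|$. Let
$$\omega(s)=(1+\ln(2/s))^{-2}\ (0<s\le2),\qquad\omega(s)=1\ (s\ge2),\qquad\varepsilon_n=\frac1{1024\,(n+5)(n-1)^2}.$$
The function $\omega$ is continuous and nondecreasing. On $(0,2)$ we have $\frac{d\ln\omega}{d\ln s}=\frac2{1+\ln(2/s)}\le2$, so $\omega(s)/s^2$ is nonincreasing on $(0,\infty)$. Hence $\omega(cs)\le c^2\omega(s)$ for $c\ge1$.

**Theorem 3.** Suppose $G\in C^2(\mathbb R^n\setminus0)$ and, for all unit vectors $u\ne u'$,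

* (i) $\frac12|v|^2\le A_u(v,v)\le2|v|^2$ for all $v$;
* (ii) $\|A_u-A_{u'}\|\le\varepsilon\,\omega(|u-u'|)$ with $\varepsilon\le\varepsilon_n$.

Then $\lambda_1(K)=\frac{(n-1)^2}4$. If moreover $\varepsilon\le\varepsilon_n/2$, then for all compactly supported Lipschitz $f$,
$$\int_K(\|df\|_K^*)^2d\mu_K\ \ge\ \int_K\Big(\frac{(n-1)^2}4+\frac1{16(1+t(p))^2}\Big)f^2\,d\mu_K,\qquad t(p)=\operatorname{artanh}g(p).$$

**Corollary 4 (the conjecture is false).** For $n\ge2$ and all sufficiently small $\tau>0$,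
$$K_\tau=\Big\{y:\ |y|^2+\tau\,\frac{y_1^4}{|y|^2}<1\Big\}\cup\{0\}$$
is a bounded open convex set, not an ellipsoid, with $\lambda_1(K_\tau)=\frac{(n-1)^2}4$.

**Corollary 5.** For each $\alpha\in(0,1]$ there is $r(n,\alpha)>0$ such that every $K=\{s\theta:0\le s<\rho(\theta)\}$ with $\|\rho-1\|_{C^{2,\alpha}(S^{n-1})}\le r(n,\alpha)$ is convex and satisfies $\lambda_1(K)=\frac{(n-1)^2}4$.

**Proposition 6.** (a) $\lambda_1$ is upper semicontinuous for Hausdorff convergence. Hence the equality set $\{\lambda_1=\frac{(n-1)^2}4\}$ is closed in the space of bounded open convex sets. (b) There are convex sets with smooth, positively curved boundary and $\lambda_1$ arbitrarily close to $0$.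

So the equality set is closed, contains a full $C^{2,\alpha}$-neighborhood of the ball, and does not contain all smooth strongly convex bodies. Sections 5–8 prove Theorem 3, Section 9 the corollaries, Section 10 the proposition.

For Sections 5–7 we fix $\theta\in S^{n-1}$ and write $q=\rho\theta\in\partial K$ with $\rho=\rho(\theta)>0$,
$$A=A_\theta,\quad \ell(y)=A(q,y),\quad E=\{A(y,y)<1\},\quad R(y)=G(y)-A(y,y),\quad z=z(y)=1-\ell(y).$$
By Euler, $A(q,q)=G(q)=1$ and $DG(q)=2\ell$. By (i), $1\le2|q|^2$, so $|q|\ge\frac1{\sqrt2}$. The function $z$ measures depth below the tangent plane $\{\ell=1\}$ of $\partial K$ at $q$. Put $\kappa=128\,\varepsilon$.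

## 5. The error of the osculating quadric

**Step 1.** This step bounds $R$, the error made by replacing $G$ with its osculating quadratic form at $q$, in terms of the depth $z$.

**Lemma 7.** For $y\in K\cup E$ we have $z>0$ and
$$|R(y)|\le\kappa\,z\,\omega(\sqrt z).\tag{6}$$

*Proof.* *Depth controls distance: $z>0$ and $|y-q|^2\le4z$ on $K\cup E$.* By (i), $D^2G\ge I$ off $0$. Hence $G-\frac12|\cdot|^2$ is convex on every line that avoids $0$, and on lines through $0$ by continuity (perturb the line; $n\ge2$). The tangent inequality for this convex function at $q$ says $G(y)\ge G(q)+DG(q)(y-q)+\frac12|y-q|^2$. So for $y\in K$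
$$1>G(y)\ge1+2(\ell(y)-1)+\tfrac12|y-q|^2=1-2z+\tfrac12|y-q|^2 .$$
For $y\in E$,
$$\tfrac12|y-q|^2\le A(y-q,y-q)=A(y,y)-2\ell(y)+1<2z .$$
In both cases $\frac12|y-q|^2<2z$, which is the claim.

*Taylor estimate.* $R$ and $DR$ vanish at $q$, and $D^2R(w)=2(A_w-A_\theta)$ for $w\ne0$. If the segment $[q,y]$ avoids $0$, then with $w_s=q+s(y-q)$
$$R(y)=\int_0^1(1-s)\,2(A_{w_s}-A_\theta)(y-q,y-q)\,ds .$$
For $w\ne0$,
$$\frac w{|w|}-\frac q{|q|}=\frac{w-q}{|q|}+w\Big(\frac1{|w|}-\frac1{|q|}\Big),$$
and both terms have norm at most $\frac{|w-q|}{|q|}$. Since $|q|\ge\frac1{\sqrt2}$, the direction of $w_s$ differs from $\theta$ by at most $2\sqrt2|y-q|$. By (ii) and $|y-q|\le2\sqrt z$,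
$$|R(y)|\le\varepsilon\,\omega(2\sqrt2|y-q|)\,|y-q|^2\le4\varepsilon z\,\omega(4\sqrt2\sqrt z)\le4\cdot32\,\varepsilon z\,\omega(\sqrt z),$$
the last step by $\omega(cs)\le c^2\omega(s)$ with $c=4\sqrt2$. If $0\in[q,y]$, approximate $y$ by points of the open set $K\cup E$ off the line $\mathbb Rq$ (possible since $n\ge2$) and use continuity of both sides. $\square$

## 6. Two quadrics around $K$, adapted to a point of the ray

Let $p=xq$ with $0<x<1$, and put
$$\delta=1-x=z(p)\in(0,1),\qquad\eta=\kappa\,\omega(\sqrt\delta)\le\kappa .$$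
Since $\varepsilon\le\varepsilon_n$, $\kappa\le\frac1{8(n+5)(n-1)^2}<\frac14$.

We want quadrics inside and outside $K$ whose Hilbert data at $p$ we can compute. Since $\omega\le1$, (6) gives $|R|\le\kappa z$, and one could sandwich $K$ between the quadrics $1-A(y,y)\pm\kappa z>0$. In homogeneous coordinates these are the forms $w^2-A(y,y)\pm\kappa\zeta w$ with $\zeta=w-\ell(y)$. At $(p,1)$ they take the value $1-x^2\pm\kappa\delta=(1-x^2)(1\pm\frac\kappa{1+x})$. Compared with $1-x^2$ the relative error tends to $\frac\kappa2$ as $x\to1$, not to $0$. This is the constant loss that Section 3 forbids. The bound $\kappa z$ is wasteful for $z\lesssim\delta$, where (6) gives $\eta z$. For larger $z$ the cure is a term in $z^2$, as follows: for all $z>0$,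
$$z\,\omega(\sqrt z)\le\omega(\sqrt\delta)\Big(z+\frac{z^2}\delta\Big).\tag{7}$$
If $z\le\delta$, this holds because $\omega$ is nondecreasing. If $z\ge\delta$, it holds because $\omega(\sqrt z)\le\frac z\delta\,\omega(\sqrt\delta)$, which is $\omega(cs)\le c^2\omega(s)$ with $c=\sqrt{z/\delta}$, $s=\sqrt\delta$.

The coefficient $\eta/\delta$ of $z^2$ may be large. It does no harm: at $p$, where $z=\delta$, the term is only $\eta\delta$, and we shall see that it does not enter the determinant at all.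

**Step 2.** This step builds the quadrics and records their determinant and their value at $p$. On $\mathbb R^n\times\mathbb R\ni(y,w)$ define
$$Q_\pm(y,w)=w^2-A(y,y)\pm\eta\Big(\zeta w+\frac{\zeta^2}\delta\Big),\qquad\zeta=w-\ell(y).$$
For $w=1$ we have $\zeta=z(y)$.

**Lemma 8.** (a) If $y\in K$, then $Q_+(y,1)>0$. (b) If $Q_-(y,1)>0$, then $y\in K$. (c) $Q_\pm$ has signature $(1,n)$, and in the standard basis of $\mathbb R^{n+1}$
$$|\det Q_\pm|=\big(1\pm\tfrac\eta2\big)^2\det A.\tag{8}$$
(d) With $P=(p,1)$,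
$$Q_\pm(P)=(1-x^2)\Big(1\pm\frac{2\eta}{1+x}\Big)>0.\tag{9}$$

*Proof.* (a) By (6) and (7), $1-A(y,y)=1-G(y)+R(y)\ge1-G(y)-\eta(z+\frac{z^2}\delta)$. Hence $Q_+(y,1)\ge1-G(y)>0$.

(b) First, $z>0$. Suppose $z\le0$. Cauchy–Schwarz for $A$ with $A(q,q)=1$ gives $A(y,y)\ge\ell(y)^2=(1-z)^2$, so $1-A(y,y)\le-2|z|-z^2$. Also $-\eta(z+\frac{z^2}\delta)\le\eta|z|$. So $Q_-(y,1)\le-(2-\eta)|z|\le0$, a contradiction. Now $z>0$ and $Q_-(y,1)>0$ give $A(y,y)<1-\eta(z+\frac{z^2}\delta)<1$, so $y\in E$. Therefore (6) applies to $y$, and with (7) $G(y)=A(y,y)+R(y)\le A(y,y)+\eta(z+\frac{z^2}\delta)<1$. So $y\in K$.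

(c) Take an $A$-orthonormal basis of $\mathbb R^n$ containing $q$ and write $y=y_nq+y'$ with $y'$ in the span of the other vectors. Then $\ell(y)=y_n$ and $A(y,y)=y_n^2+A(y',y')$. Put $\zeta'=w+y_n$. Since $w^2-y_n^2=\zeta\zeta'$ and $w=\frac12(\zeta+\zeta')$,
$$Q_\pm=-A(y',y')+\big(1\pm\tfrac\eta2\big)\zeta\zeta'\pm\eta\big(\tfrac12+\tfrac1\delta\big)\zeta^2.\tag{10}$$
A form $a\zeta\zeta'+c\,\zeta^2$ has determinant $-\frac{a^2}4$ in the coordinates $(\zeta,\zeta')$, whatever $c$ is. The passage from $(y_n,w)$ to $(\zeta,\zeta')$ has determinant $\pm2$, so in $(y_n,w)$ the determinant is $-a^2$. Here $a=1\pm\frac\eta2\neq0$, so this part has signature $(1,1)$. The part $-A(y',y')$ has $n-1$ negative directions and determinant $(-1)^{n-1}$ in the chosen basis. So $Q_\pm$ has signature $(1,n)$ and $|\det Q_\pm|=(1\pm\frac\eta2)^2$ in the $A$-orthonormal basis. Going back to the standard basis multiplies by $\det A$.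

(d) At $P$ we have $w=1$ and $\zeta=1-x=\delta$, so $Q_\pm(P)=1-x^2\pm\eta(\delta+\delta)$, and $\delta=\frac{1-x^2}{1+x}$. It is positive because $2\eta\le\frac12$. $\square$

## 7. Finsler norm and density at a point of the ray

**Step 3.** This step turns the sandwich of sets into a sandwich of norms at $p=xq$, then extracts the two facts needed on the ray: two-sided bounds for $\sigma_K$, and an upper bound for $F_K$ in the ray direction.

**Lemma 9.** Put $\sigma_0=(\det A)^{1/2}(1-x^2)^{-(n+1)/2}$. Then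
$$e^{-2(n+1)\eta}\le\frac{\sigma_K(p)}{\sigma_0}\le e^{2(n+1)\eta},\tag{11}$$
$$F_K(p,q)\le\frac1{(1-x^2)(1-2\eta)}.\tag{12}$$

*Proof.* *The norms.* Let $v\ne0$, $V=(v,0)$, and $p^\pm=p\pm\tau_\pm v$ as in (1). As for the ball, use the inverse parameter $\nu$. Let $I_K=[-\frac1{\tau_-},\frac1{\tau_+}]$, an interval of length $2F_K(p,v)$. For $\nu\ne0$, $p+\frac v\nu\notin K$ means $\frac1\nu\ge\tau_+$ or $\frac1\nu\le-\tau_-$, that is, $\nu\in I_K$. Put
$$J_\pm=\{\nu:Q_\pm(\nu P+V)\le0\}=\{\nu:\nu^2Q_\pm(P)+2\nu Q_\pm(P,V)+Q_\pm(V)\le0\}.$$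
The leading coefficient $Q_\pm(P)$ is positive. Write $V=aP+V'$ with $Q_\pm(P,V')=0$. Then $V'\ne0$, since $V$ and $P$ are linearly independent ($V$ has last coordinate $0$, $P$ has last coordinate $1$). As $Q_\pm$ has signature $(1,n)$ and $Q_\pm(P)>0$, it is negative definite on the orthogonal complement of $P$, so
$$Q_\pm(P,V)^2-Q_\pm(P)Q_\pm(V)=-Q_\pm(P)Q_\pm(V')>0 .$$
Hence $J_\pm$ is a compact interval of length $2F_\pm(v)$ with
$$F_\pm(v)^2=\frac{Q_\pm(P,V)^2-Q_\pm(P)Q_\pm(V)}{Q_\pm(P)^2}=-\frac{Q_\pm(V')}{Q_\pm(P)},$$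
a positive definite quadratic form in $v$, because $v\mapsto V'$ is linear and injective.

For $\nu\ne0$ we have $Q_\pm(\nu P+V)=\nu^2Q_\pm(p+\frac v\nu,1)$. If $\nu\in J_+\setminus0$, then Lemma 8(a) gives $p+\frac v\nu\notin K$, so $\nu\in I_K$. If $\nu\in I_K\setminus0$, then $p+\frac v\nu\notin K$, and Lemma 8(b) gives $\nu\in J_-$. Comparing lengths,
$$F_+(v)\le F_K(p,v)\le F_-(v).\tag{13}$$

*The density.* Write $Q$ for $Q_\pm$ and let $\mathsf N,\mathsf b,\mathsf c$ be the blocks of its Gram matrix in the basis $(e_1,0),\dots,(e_n,0),P$: $\mathsf N_{ij}=Q((e_i,0),(e_j,0))$, $\mathsf b_i=Q((e_i,0),P)$, $\mathsf c=Q(P)$. This basis is related to the standard one by a matrix of determinant $1$. The matrix of $F_\pm^2$ is $\mathsf c^{-2}(\mathsf b\mathsf b^T-\mathsf c\mathsf N)=-\mathsf c^{-1}(\mathsf N-\mathsf b\mathsf b^T/\mathsf c)$. By the Schur complement $\det Q=\mathsf c\det(\mathsf N-\mathsf b\mathsf b^T/\mathsf c)$, so the matrix of $F_\pm^2$ has determinant $|\det Q_\pm|/Q_\pm(P)^{n+1}$.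 By (13), $\{F_-<1\}\subset B_p\subset\{F_+<1\}$, and the volumes of these ellipsoids are $\omega_n$ times the inverse square roots of the determinants. So
$$\frac{|\det Q_+|^{1/2}}{Q_+(P)^{(n+1)/2}}\le\sigma_K(p)\le\frac{|\det Q_-|^{1/2}}{Q_-(P)^{(n+1)/2}} .$$
Insert (8) and (9). The factor $1+\frac\eta2$ on the left is at least $1$, the factor $1-\frac\eta2$ on the right is at most $1$, and $\frac{2\eta}{1+x}\le2\eta\le\frac12$. Hence
$$(1+2\eta)^{-\frac{n+1}2}\le\frac{\sigma_K(p)}{\sigma_0}\le(1-2\eta)^{-\frac{n+1}2}.$$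
Now $\ln(1+2\eta)\le2\eta$. Also $-\ln(1-s)\le2s$ on $[0,\frac12]$, by convexity and $\ln2\le1$; so $-\ln(1-2\eta)\le4\eta$. This gives (11).

*The ray direction.* Let $v=q$, $V=(q,0)$. Both $P=(xq,1)$ and $V$ lie in the plane $\{y'=0\}$. In the coordinates $(y_n,w)$ they are $(x,1)$ and $(1,0)$, with determinant $-1$. The Gram determinant $Q_-(P)Q_-(V)-Q_-(P,V)^2$ is the determinant of $Q_-$ on this plane times $(-1)^2$, which is $-(1-\frac\eta2)^2$ by the computation after (10). So $F_-(q)=\frac{1-\eta/2}{Q_-(P)}$, and by (13) and (9)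
$$F_K(p,q)\le\frac{1-\eta/2}{(1-x^2)(1-\frac{2\eta}{1+x})}\le\frac1{(1-x^2)(1-2\eta)} .\qquad\square$$

## 8. Integration over the rays

**Step 4.** This step writes the two integrals in the Rayleigh quotient as integrals over rays, with weights as in Lemma 2. Now $\theta$ varies again. Parametrize $K\setminus0$ by
$$p=q(\theta)\tanh t,\qquad\theta\in S^{n-1},\ t>0,\qquad x=\tanh t=g(p).$$
Then $\partial_tp=(1-x^2)q$. With $r=\rho x$ in polar coordinates $d\mathrm{Leb}=r^{n-1}dr\,d\theta=\rho^nx^{n-1}(1-x^2)\,dt\,d\theta$. As $\frac x{\sqrt{1-x^2}}=\sinh t$,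
$$\sigma_0\,d\mathrm{Leb}=c(\theta)\,x^{n-1}(1-x^2)^{-\frac{n-1}2}dt\,d\theta=c(\theta)\,S(t)\,dt\,d\theta,\qquad c(\theta)=\rho(\theta)^n(\det A_\theta)^{1/2}.$$
Next, $\delta=1-\tanh t\le2e^{-2t}$, so $\sqrt\delta\le\sqrt2e^{-t}\le2$ and
$$\eta\le\kappa\,\omega(\sqrt2e^{-t})=\kappa\,(1+\ln\sqrt2+t)^{-2}\le\kappa(1+t)^{-2}.$$

Let $f$ be Lipschitz with compact support in $K$, and $\varphi_\theta(t)=f(q(\theta)\tanh t)$. This is Lipschitz with bounded support. By Rademacher's theorem and Fubini, for almost every $\theta$ the function $f$ is differentiable at almost every point of the ray, and there, by (12),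
$$|\varphi_\theta'|=|df(\partial_tp)|\le\|df\|_K^*\,(1-x^2)F_K(p,q)\le\frac{\|df\|_K^*}{1-2\eta} .$$
Also $(1-2\eta)^2\ge e^{-8\eta}$, again from $-\ln(1-2\eta)\le4\eta$. Put
$$b(t)=\beta(1+t)^{-2},\qquad\beta=(2n+10)\kappa .$$
Then $8\eta+2(n+1)\eta\le b$ and $2(n+1)\eta\le b$, so (11) gives, for every measurable $\psi(t)\ge0$,
$$\int_K(\|df\|_K^*)^2d\mu_K\ge\int_{S^{n-1}}c(\theta)\int_0^\infty\varphi_\theta'^2\,Se^{-b}\,dt\,d\theta,\tag{14}$$
$$\int_K\psi(t(p))f^2d\mu_K\le\int_{S^{n-1}}c(\theta)\int_0^\infty\psi\,\varphi_\theta^2\,Se^{b}\,dt\,d\theta.\tag{15}$$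

**Step 5.** This step closes the proof of Theorem 3 by absorption. If $\varepsilon\le\varepsilon_n$, then $\kappa\le\frac1{8(n+5)N^2}$ and $\beta=2(n+5)\kappa\le\frac1{4N^2}$. By (14), then (4) on each ray, then (15) with $\psi=1$,
$$\int_K(\|df\|_K^*)^2d\mu_K\ge\frac{N^2}4\int_Kf^2\,d\mu_K .$$
So $\lambda_1(K)\ge\frac{(n-1)^2}4$, and Vernicos' bound gives equality. If $\varepsilon\le\frac{\varepsilon_n}2$, then $\beta\le\frac1{8N^2}$, and (14), (5) and (15) with $\psi=\frac{N^2}4+\frac1{16(1+t)^2}$ give the second assertion. $\blacksquare$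

## 9. Non-ellipsoids near the ball

**A Hölder condition that implies (ii).** Let $0<\alpha\le1$ and $0<s\le2$, and write $s=2e^{-r}$ with $r\ge0$. The function $e^{-\alpha r}(1+r)^2$ has its maximum on $[0,\infty)$ at $1+r=\frac2\alpha$, so
$$\frac{s^\alpha}{\omega(s)}=2^\alpha e^{-\alpha r}(1+r)^2\le2\cdot\frac4{\alpha^2}e^{-2+\alpha}\le\frac4{\alpha^2},$$
as $2e^{-2+\alpha}\le\frac2e<1$. Since $|u-u'|\le2$ for unit vectors,
$$\|A_u-A_{u'}\|\le\frac{\alpha^2\varepsilon_n}4|u-u'|^\alpha\ \text{ for all unit }u,u'\quad\text{implies (ii).}\tag{16}$$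

**Proof of Corollary 4.** Let $H(y)=\frac{y_1^4}{|y|^2}$ and $G=|y|^2+\tau H$, with $G(0)=0$. Both are $2$-homogeneous and smooth off $0$, and $A_u=I+\tau M_u$ with $M_u=\frac12D^2H(u)$, which is bounded and Lipschitz on $S^{n-1}$. For small $\tau>0$ we have $\tau\|M_u\|\le\frac12$, which gives (i), and $\tau$ times the Lipschitz constant of $M$ is at most $\frac{\varepsilon_n}4$, which gives (ii) by (16) with $\alpha=1$. By (i), $G$ is convex (as in Lemma 7). It is continuous and $G\ge|y|^2$, so $K_\tau=\{G<1\}$ is open, bounded and convex. By homogeneity its gauge is $\sqrt G$. Theorem 3 gives $\lambda_1(K_\tau)=\frac{(n-1)^2}4$.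

Suppose $K_\tau$ were an ellipsoid. Since $K_\tau=-K_\tau$, its center of mass, which is the center of the ellipsoid, is $0$. Then its squared gauge $G$ is a quadratic form, so $H$ is one as well: $y_1^4=|y|^2\,C(y)$ for a quadratic form $C$. On the points $y=(1,s,0,\dots,0)$ this reads $1=(1+s^2)\,C(1,s,0,\dots,0)$ for all real $s$. The right side is a polynomial in $s$ that is $0$ or has degree at least $2$, a contradiction. So the conjecture is false in every dimension $n\ge2$. $\blacksquare$

**Proof of Corollary 5.** We measure $\|\cdot\|_{C^{2,\alpha}(S^{n-1})}$ on the $0$-homogeneous extension to the shell $\frac12<|y|<2$; this is an equivalent norm. The space $C^{2,\alpha}$ is an algebra with $\|u_1u_2\|\le C\|u_1\|\|u_2\|$, and $(1+u)^{-2}-1=-2u+3u^2-\dots$ converges in it for small $\|u\|$. So $\psi=\rho^{-2}-1$ tends to $0$ in $C^{2,\alpha}$ as $\rho\to1$ in $C^{2,\alpha}$. Let $\Psi$ be the $0$-homogeneous extension of $\psi$. The set $K$ equals $\{G<1\}$ with $G(y)=|y|^2\rho(y/|y|)^{-2}=|y|^2+|y|^2\Psi(y)$,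 and at unit vectors $u$
$$A_u-I=\Psi(u)I+\big(u\otimes D\Psi(u)+D\Psi(u)\otimes u\big)+\tfrac12D^2\Psi(u).$$
So $\|A_u-I\|$ and the $\alpha$-Hölder constant of $u\mapsto A_u$ on $S^{n-1}$ are at most a constant depending only on $n,\alpha$ times $\|\psi\|_{C^{2,\alpha}}$. For $\|\rho-1\|_{C^{2,\alpha}}\le r(n,\alpha)$ small enough we get $\|A_u-I\|\le\frac12$, hence (i), and (ii) by (16). By (i), $G$ is convex, so $K$ is convex; it is bounded and open, with gauge $\sqrt G$. Apply Theorem 3. $\blacksquare$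

## 10. Hausdorff limits, and smooth bodies with small $\lambda_1$

**Proof of Proposition 6(a).** Let $\overline{K_j}\to\overline K$ in the Hausdorff metric. After one translation of everything we may assume $B(0,r)\subset K$ for some $r>0$.

*Inclusions.* This part traps $K_j$ between dilates of $K$. Let $s\in(0,1)$. For large $j$ the Hausdorff distance is at most $\frac{sr}2$. Then $K_j\subset\overline K+\frac s2\overline K=(1+\frac s2)\overline K\subset(1+s)K$. Also $\overline K\subset\overline{K_j}+s\overline K$. In terms of support functions this reads $h_K\le h_{K_j}+s\,h_K$, so $(1-s)\overline K\subset\overline{K_j}$. Taking interiors, $(1-s)K\subset K_j$, since an open convex set is the interior of its closure.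

*Continuity of $F_K$.* This part is needed for uniformity. By (1), $F_K(p,v)=\frac12(g_p(v)+g_p(-v))$, where $g_p$ is the gauge of $K-p$. For $\nu>0$ we have $g_p(v)<\nu$ if and only if $p+\frac v\nu\in K$, and $g_p(v)>\nu$ if and only if $p+\frac v\nu\notin\overline K$. Both conditions are open in $(p,v)\in K\times\mathbb R^n$, so $g_p(v)$ is continuous there away from $v=0$ (where it is positive), and so is $F_K$.

*Convergence of quotients.* Let $f\neq0$ be Lipschitz with compact support $C\subset K$, and choose $s_0\in(0,1)$ with $C\subset(1-s_0)K$. The set of all $p/c$ with $p\in C$ and $|c-1|\le s_0$ is a compact subset of $K$. For $s\le s_0$ and $j$ large, the inclusions and the rules of Section 1 give on $C$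
$$\frac1{1+s}F_K\Big(\frac p{1+s},v\Big)\le F_{K_j}(p,v)\le\frac1{1-s}F_K\Big(\frac p{1-s},v\Big).$$
By uniform continuity $F_{K_j}\to F_K$ uniformly on $C\times S^{n-1}$, where $F_K$ has a positive minimum. So for each $a>1$ and all large $j$ we have $a^{-1}F_K\le F_{K_j}\le aF_K$ at the points of $C$. Then the dual norms agree up to a factor $a^{\pm1}$, the densities up to $a^{\pm n}$, and the Rayleigh quotients of $f$ up to $a^{\pm(2n+2)}$. Hence the quotient of $f$ in $K_j$ converges to that in $K$, and $\limsup_j\lambda_1(K_j)$ is at most the quotient of $f$ in $K$. Taking the infimum over $f$ gives $\limsup_j\lambda_1(K_j)\le\lambda_1(K)$.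

If $\lambda_1(K_j)=\frac{(n-1)^2}4$ for all $j$, then $\lambda_1(K)\ge\frac{(n-1)^2}4$, and Vernicos' bound gives equality. So the equality set is closed. $\blacksquare$

**Proof of Proposition 6(b).** By Section 2 an open simplex $T$ has $\lambda_1(T)=0$. We approximate it by smooth bodies. With the barycentric coordinates $x_0,\dots,x_n$, now as affine functions on $\mathbb R^n$, put
$$\Phi_j=\sum_{i=0}^ne^{-jx_i},\qquad K_j=\{\Phi_j<1\}.$$
The Hessian $j^2\sum_ie^{-jx_i}\,dx_i\otimes dx_i$ is positive definite, because the $dx_i$ span the dual space. So $\Phi_j$ is smooth and strictly convex. If $\Phi_j<1$, then every $x_i>0$; so $K_j\subset T$. If all $x_i>s_j=\frac{\ln(n+1)}j$, then $\Phi_j<1$. For $j>(n+1)\ln(n+1)$ the barycenter lies in $K_j$, so $\min\Phi_j<1$ and $D\Phi_j\ne0$ on $\{\Phi_j=1\}$. Hence $K_j$ is a bounded open convex set with smooth boundary, and the boundary is positively curved because $D^2\Phi_j$ is positive definite. The set $\{x_i>s_j\ \forall i\}$ is the image of $T$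 under the homothety $x_i\mapsto(1-(n+1)s_j)x_i+s_j$ about the barycenter, with $s_j\to0$. So $\overline{K_j}\to\overline T$, and part (a) gives $\limsup_j\lambda_1(K_j)\le\lambda_1(T)=0$. As $\lambda_1\ge0$, $\lambda_1(K_j)\to0$. $\blacksquare$
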